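\title{Local contractibility of the closure of the homeomorphism group of a compact manifold}

\begin{abstract}
Let $M$ be a compact topological manifold, possibly with boundary, and let $\overline H(M)$ be the space of uniform limits of homeomorphisms of $M$. We prove that $\overline H(M)$ is locally contractible, with constants that do not depend on the point, and that the same holds for limits of homeomorphisms fixing the boundary. A map near the identity is changed into the identity by finitely many modifications, each confined to one small cell and each uniformly continuous in the supremum metric, so that it extends from homeomorphisms to their limits. The modifications come from a torus construction turned inside out, in which punctures are filled by collapsing cells.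
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M$ be a compact topological manifold, possibly with boundary $\partial M$, and let $d$ be a metric on $M$ compatible with its topology. Continuous maps $M\to M$ are compared in the supremum metric
\[
\rho(f,g)=\sup_{p\in M}d(f(p),g(p)),
\]
which induces the compact-open topology because $M$ is compact. Let $H(M)$ be the group of homeomorphisms of $M$ onto itself and $H_\partial(M)$ the subgroup of those that restrict to the identity on $\partial M$. Let $\overline H(M)$ and $\overline H_\partial(M)$ be the spaces of continuous maps of $M$ onto itself that can be approximated arbitrarily closely by elements of $H(M)$ and of $H_\partial(M)$, respectively. We call elements of $\overline H(M)$ \emph{near-homeomorphisms}. A near-homeomorphism need not be injective: a map that shrinks a round ball in a chart to its center and stretches a shell around the ball to fill the gap is a limit of homeomorphisms that shrink the ball more and more.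

A space $X$ is \emph{locally contractible} if for every $x\in X$ and every neighborhood $U$ of $x$ there is a neighborhood $V\subseteq U$ of $x$ such that the inclusion $V\hookrightarrow U$ is homotopic, within $U$, to a constant map. For a space of maps this asks for a rule that joins every map of $V$ to one fixed map by a short path depending continuously on the map.

\begin{example}\label{ex:interval}
Let $M=[0,1]$. A limit of increasing homeomorphisms is a nondecreasing surjection, and a nondecreasing surjection $f$ is the limit of the increasing homeomorphisms $(1-t)f+t\,\mathrm{id}$ as $t\to0$. So $\overline H(M)$ consists of two convex sets at distance $1$, the nondecreasing and the nonincreasing surjections, and straight-line homotopies contract small balls in themselves.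
\end{example}

\begin{example}\label{ex:ball}
Let $M=B^n$ be the Euclidean unit ball. For $f\in\overline H_\partial(B^n)$ and $0<t\le1$ put $A_tf(x)=tf(x/t)$ if $|x|\le t$ and $A_tf(x)=x$ if $|x|\ge t$; put $A_0f=\mathrm{id}$. Then $\rho(A_tf,A_tg)=t\rho(f,g)$. Since $A_t$ preserves $H_\partial(B^n)$ and does not increase distances, it preserves $\overline H_\partial(B^n)$, and it contracts every ball about $\mathrm{id}$ in itself.
\end{example}

The following facts are known. For every compact manifold $M$ the groups $H(M)$ and $H_\partial(M)$ are locally contractible (\v{C}ernavskii; Edwards--Kirby), and the spaces $\overline H(M)$ and $\overline H_\partial(M)$ are separable, complete under $\rho$, and homogeneous. The space $\overline H_\partial(M)$ is locally contractible if $M=B^n$ or if $M$ is a compact $2$-manifold. All this suggests that $\overline H(M)$ is locally contractible for every compact manifold $M$. Whether this is so is stated as an open question (1973) in \cite{closure}. The answer is yes.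

\begin{theorem}\label{thm:A}
For every compact manifold $M$, the space $\overline H(M)$ is locally contractible.
\end{theorem}

\begin{theorem}[uniform version]\label{thm:B}
Let $\mathcal G=\overline H(M)$ or $\mathcal G=\overline H_\partial(M)$. For every $\epsilon>0$ there is $\delta>0$ such that for every $f_0\in\mathcal G$ the inclusion $B(f_0,\delta)\cap\mathcal G\hookrightarrow B(f_0,\epsilon)\cap\mathcal G$ of open $\rho$-balls is null-homotopic.
\end{theorem}

In particular $\overline H_\partial(M)$ is locally contractible as well. Both theorems are deduced from a relative statement. For a closed set $P\subset M$ let $H_P=\{h\in H(M):h|_P=\mathrm{id}\}$ and let $\overline{H_P}$ be its closure in $\overline H(M)$. For any space $\mathcal G$ of self-maps of $M$ write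
\[
\mathcal G(\delta)=\{f\in\mathcal G:\rho(f,\mathrm{id})<\delta\}.
\]
The interior of a subset of $M$ is taken in $M$, except that $\operatorname{int}M$ means $M\setminus\partial M$.

\begin{theorem}[relative version]\label{thm:C}
Let $P\subset M$ be closed and let $A$ be compact with $\partial M\subset A\subset\operatorname{int}P$; the case $A=P=\emptyset$ is allowed if $\partial M=\emptyset$. For every $\epsilon>0$ there are $\delta>0$ and a homotopy $K_t:\overline{H_P}(\delta)\to\overline{H_A}(\epsilon)$, $0\le t\le1$, with $K_0$ the inclusion and $K_1\equiv\mathrm{id}$.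
\end{theorem}

\subsection*{The difficulty and the method}
Local contractibility does not pass from a dense subspace to the whole space: the discrete set $\{1/i:i\ge1\}$ is dense in $\{0\}\cup\{1/i:i\ge1\}$. What passes to the closure is a \emph{uniformly} continuous construction, as in Example~\ref{ex:ball}. This rules out the most common operation on homeomorphisms, taking inverses. On $[0,1]$, with $0<a<b<1$ and $0<y<1$, let $f_i$ be piecewise linear through $(0,0)$, $(a,y)$, $(b,y+\frac1i)$, $(1,1)$ and let $g_i$ be piecewise linear through $(0,0)$, $(a,y-\frac1i)$, $(b,y)$, $(1,1)$. Then $\rho(f_i,g_i)\to0$, while $f_i^{-1}(y)=a$ and $g_i^{-1}(y)=b$. So we need formulas that use only the values of $f$.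

The closure also gives freedom that the group lacks. Suppose $f$ and $f'$ differ only at points that both send into a small cell $\Delta$. Shrink $\Delta$ to a point by maps $c_t$. Then $c_1f=c_1f'$, and the paths $c_tf$ and $c_tf'$ join $f$ to $f'$ inside $\overline H(M)$ (Section~\ref{sec:moves}). It therefore suffices to turn $f$ into $\mathrm{id}$ by finitely many changes, each inside one small cell and each uniformly continuous in $f$; no isotopies are needed. The changes follow cubical subdivisions of charts, in order of dimension (Section~\ref{sec:relative}). On a top-dimensional cube whose boundary is already fixed, one replaces $f$ by the identity. Near a cube of lower dimension one needs the \emph{handle move}, which is the core of the paper: it is stated and worked out on a line in Section~\ref{sec:handle} and constructed in Sections~\ref{sec:immersion} and~\ref{sec:construction}. Section~\ref{sec:boundary} treats the boundary, and Section~\ref{sec:final} moves the contraction from $\mathrm{id}$ to an arbitrary point.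

\section{Conventions and tools}\label{sec:tools}

Let $n=\dim M$. If $n=0$, then $M$ is finite, $\overline H(M)=H(M)$ is a finite discrete space, and all statements are trivial. So $n\ge1$ from now on; the case of dimension $0$ will occur only for the boundary of a $1$-manifold.

We write $D_t\subset\mathbb R^k$ for the closed ball of radius $t$ in the max-norm and $B_t\subset\mathbb R^m$ for the closed Euclidean ball of radius $t$. Both norms are written $|\cdot|$, and $\mathbb R^k\times\mathbb R^m$ carries the norm $|(x,z)|=\max(|x|,|z|)$. If $k=0$, then $\mathbb R^0$ is a point with $|x|=0$, and conditions such as $|x|\ge1$ are never satisfied. The inversion of $\mathbb R^m\setminus\{0\}$ is $\operatorname{inv}(z)=z/|z|^2$; it is a diffeomorphism and its own inverse.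

\subsection*{Spaces of maps}
Let $C(M,M)$ be the space of continuous self-maps of $M$ with the metric $\rho$.
\begin{itemize}
\item[(F1)] $C(M,M)$ is complete, and a uniform limit $f$ of surjections is a surjection, because $f(M)$ is compact and dense. Hence $\overline{H_P}$ is the closure of $H_P$ in $C(M,M)$, and it is complete.
\item[(F2)] For $h\in H(M)$ we have $\rho(fh,gh)=\rho(f,g)$, and so $\rho(h^{-1},\mathrm{id})=\rho(h,\mathrm{id})$. If $h\in H_P$, then $f\mapsto fh$ maps $\overline{H_P}$ onto itself.
\item[(F3)] A map $\Phi$ from a metric space $X$ to $C(M,M)$ is continuous if and only if $(\xi,p)\mapsto\Phi(\xi)(p)$ is continuous on $X\times M$.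
\item[(F4)] A uniformly continuous map from a dense subset of a metric space to a complete metric space has a unique continuous extension.
\item[(F5)] Let $W\subset\mathbb R^n$ be open and identified with an open subset of $M$, and let $W_0\subset W$ be compact. For $\mu>0$ there is $\delta>0$ such that $p\in W_0$, $p'\in M$, $d(p,p')<\delta$ imply $p'\in W$ and $|p-p'|\le\mu$. For $\eta>0$ there is $\mu>0$ such that $p,p'\in W_0$, $|p-p'|\le\mu$ imply $d(p,p')\le\eta$.
\end{itemize}

\subsection*{Theorems on manifolds}
\begin{itemize}
\item[(T1)] \emph{Invariance of domain.} An injective continuous map between $n$-manifolds without boundary is open. Consequently homeomorphisms of $M$ preserve $\partial M$.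
\item[(T2)] \emph{Generalized Schoenflies theorem} (Brown). Let $h:S^{n-1}\times(-1,1)\to S^n$ be an embedding and $\Sigma=h(S^{n-1}\times\{0\})$. Then $S^n\setminus\Sigma$ has two components, and for each component $U$ the pair $(U\cup\Sigma,\Sigma)$ is homeomorphic to $(B^n,S^{n-1})$. For $n=1$ this says that two points cut a circle into two arcs.
\item[(T3)] \emph{Collar theorem} (Brown). There is an embedding $\gamma:\partial M\times[0,1]\to M$ with $\gamma(y,0)=y$ and $\gamma(\partial M\times[0,1))$ open in $M$.
\item[(T4)] \emph{Immersion theorem} (Hirsch \cite{hirsch}). An open parallelizable smooth $m$-manifold, that is, one with trivial tangent bundle and without compact components, has a smooth immersion in $\mathbb R^m$.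
\item[(T5)] \emph{Local contractibility of $H(M)$} (\v{C}ernavskii; Edwards--Kirby). It is used only once, for $H(\partial M)$, in Lemma~\ref{lem:untwist}.
\end{itemize}

\section{Moves and collapses}\label{sec:moves}

A \emph{flat cell} is a set $\Delta=\chi(\{\|u\|\le1\})$, where $\|\cdot\|$ is a norm on $\mathbb R^n$ and $\chi:\{\|u\|<1+\tau_0\}\to\operatorname{int}M$ is an open embedding for some $\tau_0>0$.

\begin{definition}\label{def:move}
Let $P,P'\subset M$ be closed and let $\Delta$ be a flat cell. There is a \emph{move from $P$ to $P'$ in $\Delta$} if for every $\eta>0$ there are $\delta>0$ and a map $\Psi:H_P(\delta)\to\overline{H_{P'}}$ such that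
\begin{itemize}
\item[(M1)] $\Psi$ is uniformly continuous for $\rho$;
\item[(M2)] $\rho(\Psi(f),\mathrm{id})\le\eta$ for all $f$;
\item[(M3)] for all $f$ and all $p\in M$, either $\Psi(f)(p)=f(p)$ or both $f(p)$ and $\Psi(f)(p)$ lie in $\Delta$.
\end{itemize}
\end{definition}

A move is defined on homeomorphisms only, and it is a single map, not a homotopy. The next lemma supplies the extension to the closure, from (M1), and the homotopy, from (M3).

\begin{lemma}[collapse]\label{lem:collapse}
Suppose there is a move from $P$ to $P'$ in $\Delta$. Let $A\subset P\cap P'$ be closed with $A\cap\Delta=\emptyset$, and let $\epsilon>0$ satisfy $\operatorname{diam}\Delta<\epsilon/2$. For every $\eta\in(0,\epsilon/2]$ there are $\delta\in(0,\epsilon/2]$, a continuous map $\overline\Psi:\overline{H_P}(\delta)\to\overline{H_{P'}}(\eta)$, and a homotopy $\Phi_t:\overline{H_P}(\delta)\to\overline{H_A}(\epsilon)$ from the inclusion to $\overline\Psi$.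
\end{lemma}

\begin{proof}
Take $\delta$ and $\Psi$ from Definition~\ref{def:move} for $\eta/2$, and decrease $\delta$ so that $\delta\le\epsilon/2$. The set $\overline{H_P}(\delta)$ is open in $\overline{H_P}$, so $H_P(\delta)$ is dense in it. By (M1), (F1) and (F4), $\Psi$ extends to a continuous map $\overline\Psi:\overline{H_P}(\delta)\to\overline{H_{P'}}$, and $\rho(\overline\Psi(f),\mathrm{id})\le\eta/2<\eta$ by (M2).

The compact sets $\Delta^\tau=\chi(\{\|u\|\le1+\tau\})$ decrease to $\Delta$ as $\tau\downarrow0$. Fix $\tau\in(0,\tau_0)$ with $\Delta^\tau\cap A=\emptyset$ and $\operatorname{diam}\Delta^\tau<\epsilon/2$. For $0\le t\le1$ let $\vartheta_t:[0,1+\tau]\to[0,1+\tau]$ be piecewise linear with $0\mapsto0$, $1\mapsto1-t$, $1+\tau\mapsto1+\tau$. Define $c_t:M\to M$ by $c_t\chi(u)=\chi(\vartheta_t(\|u\|)u/\|u\|)$ for $0<\|u\|\le1+\tau$, and $c_t=\mathrm{id}$ elsewhere. Then $(t,p)\mapsto c_t(p)$ is continuous, $c_0=\mathrm{id}$, $c_t\in H_A$ for $t<1$, each $c_t$ moves points by at most $\operatorname{diam}\Delta^\tau<\epsilon/2$, and $c_1(\Delta)$ is a point. By (F3) the map $(t,f)\mapsto c_tf$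 is continuous.

By (M3), $c_1f=c_1\Psi(f)$ for $f\in H_P(\delta)$. Both sides are continuous in $f$, so $c_1f=c_1\overline\Psi(f)$ for all $f\in\overline{H_P}(\delta)$. Hence
\[
\Phi_t(f)=c_{2t}f\quad(0\le t\le\tfrac12),\qquad \Phi_t(f)=c_{2-2t}\overline\Psi(f)\quad(\tfrac12\le t\le1)
\]
is a homotopy from the inclusion to $\overline\Psi$. Its values have the form $c_sg$ with $g\in\overline{H_A}(\epsilon/2)$, since $A\subset P\cap P'$. Thus $\rho(c_sg,\mathrm{id})\le\rho(c_sg,g)+\rho(g,\mathrm{id})<\epsilon$. Finally $c_sg\in\overline{H_A}$: if $h_i\in H_A$, $h_i\to g$, and $s_i<1$, $s_i\to s$, then $c_{s_i}h_i\in H_A$ and $c_{s_i}h_i\to c_sg$.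
\end{proof}

The simplest move erases $f$ on a cube whose boundary is already fixed.

\begin{lemma}[cube move]\label{lem:cube}
Let $\sigma$ be an $n$-cube in a chart $\mathbb R^n\subset\operatorname{int}M$, and let $P\subset M$ be closed with $\partial\sigma\subset P$. There is a move from $P$ to $P\cup\sigma$ in $\sigma$.
\end{lemma}

\begin{proof}
The cube is a flat cell for a multiple of the max-norm about its center $p_\sigma$. Let $\mathring\sigma=\sigma\setminus\partial\sigma$ and $\delta=\min(\eta,d(p_\sigma,M\setminus\mathring\sigma))$. For $f\in H_P(\delta)$ the set $f(\mathring\sigma)$ is connected, misses $f(\partial\sigma)=\partial\sigma$, and contains $f(p_\sigma)\in\mathring\sigma$. As $\mathring\sigma$ is open and closed in $M\setminus\partial\sigma$, we get $f(\mathring\sigma)\subset\mathring\sigma$. The same holds for $f^{-1}$, which lies in $H_P(\delta)$ by (F2), so $f(\sigma)=\sigma$. Let $\Psi(f)=f$ on $M\setminus\mathring\sigma$ and $\Psi(f)=\mathrm{id}$ on $\sigma$. The two rules agree on $\partial\sigma$ and each is a bijection of its closed set onto itself, so $\Psi(f)\in H_{P\cup\sigma}$.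 Moreover $\rho(\Psi f_1,\Psi f_2)\le\rho(f_1,f_2)$ and $\rho(\Psi f,\mathrm{id})\le\rho(f,\mathrm{id})<\eta$, and (M3) holds because $f(\sigma)=\sigma$.
\end{proof}

\section{The handle move}\label{sec:handle}

Consider a cube of dimension $k<n$ such that $f$ is already the identity near its boundary. We want to make $f$ the identity near the whole cube. In the model below the cube is the slice $w=0$, the set $Q$ is the part near its boundary where $f$ is the identity, and $m=n-k$ is the codimension.

\begin{proposition}[handle move]\label{prop:handle}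
For every $m\ge1$ there is $R\ge2$ with the following property. Let $k+m=n$, let
\[
W=\{(x,w)\in\mathbb R^k\times\mathbb R^m:|x|<6,\ |w|<R+2\},
\]
and identify $W$ with its image under an open embedding $W\to\operatorname{int}M$. Let $P\subset M$ be a closed set containing $Q=\{1\le|x|\le4,\ |w|\le R\}$. Put
\[
\Delta=D_3\times B_1,\qquad P'=\bigl(P\setminus\{|x|<3,\ |w|<1\}\bigr)\cup(D_4\times B_{1/4}).
\]
Then there is a move from $P$ to $P'$ in $\Delta$.
\end{proposition}

The set $\Delta$ is a flat cell for the norm $\max(|x|/3,|w|)$. The move gains the neighborhood $D_4\times B_{1/4}$ of the core and gives up whatever part of $P$ lies in the interior of $\Delta$.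

One way to make $f$ the identity near the core is to find a homeomorphism $g$ that equals $f$ near the core and the identity far away, and to take $g^{-1}f$. This uses an inverse. We need instead a direct formula for a map that equals $f$ far from the core and the identity near it. The substitution $z=\operatorname{inv}(w)$ exchanges near and far, so the task becomes: continue $f$, read in the coordinate $z$ on an annulus, outward to $z=\infty$ as a map that moves points a bounded distance, and then compress infinity onto the sphere $|w|=\frac14$. All four steps of the construction can be seen on a line.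

\subsection*{The case $n=m=1$, $k=0$}
Here $Q=\emptyset$, and we take $W=(-4,4)$. Let $f$ be increasing with $|f(w)-w|\le\mu$ on $[-3,3]$, where $49\mu\le\kappa/2$ and $\kappa\le\frac1{10}$. We construct $f'$ on $w>0$; the half $w<0$ is symmetric. (On a line one could interpolate linearly, as in Example~\ref{ex:interval}; the point of the construction below is that it has an analogue in every dimension.)

\emph{Invert.} In the coordinate $z=1/w$ the map $f$ reads $z\mapsto1/f(1/z)$. For $1\le|z|\le6$ both $1/z$ and $f(1/z)$ have absolute value at least $\frac17$, so this map moves points by at most $49\mu$. For large $z$ all control is lost; the formula is undefined where $f(1/z)=0$.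

\emph{Repeat periodically.} We use only the controlled part, over and over:
\[
\tilde f(z)=14j+\frac1{f\bigl(1/(z-14j)\bigr)}\qquad\text{for }1\le|z-14j|\le6,\ j\in\mathbb Z.
\]
The map $\tilde f$ is defined on $\mathbb R$ minus the \emph{holes} $(7i-1,7i+1)$, it is increasing, it moves points by at most $\kappa/2$, and $|\tilde f_1-\tilde f_2|\le49\sup|f_1-f_2|$. It is the lift of $f$ through the periodic local homeomorphism $\beta(z)=1/(z-14j)$, $0<|z-14j|<7$.

\emph{Fill the holes by collapsing.} For $c=7,14,21,\dots$ let $q_\ell$ map $[c-3,c+3]$ onto itself, collapsing $[c-\ell,c+\ell]$ to $c$ and linear on the two remaining intervals; let $q_\ell=\mathrm{id}$ elsewhere. On $[\frac65,\infty)$ put $\hat F=q_{3/2+\kappa}\,\tilde f\,q_{3/2}^{-1}$ away from the points $c$, and $\hat F(c)=c$. The map $q_{3/2}^{-1}$ jumps over the holes, so the formula makes sense. If $0<|z-c|\le\kappa$, then $q_{3/2}^{-1}(z)$ is within $\frac32+\frac\kappa2$ of $c$, its image under $\tilde f$ is within $\frac32+\kappa$ of $c$, and $\hat F(z)=c$. So $\hat F$ is continuous and nondecreasing, and it moves points a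 bounded distance.

\emph{Compress.} Let $b(z)=\max(\frac1z,\frac14+\frac1{2z})$, a decreasing homeomorphism $[1,\infty)\to(\frac14,1]$ equal to $1/z$ on $[1,2]$. Put $f'=b\hat Fb^{-1}$ on $(\frac14,\frac56]$. On $[\frac65,\frac32]$ we have $\hat F(z)=1/f(1/z)$, so $f'=f$ on $[\frac23,\frac56]$ and we continue by $f$. As $w\downarrow\frac14$, both $z$ and $\hat F(z)$ tend to $\infty$, so $f'(w)\to\frac14$ and we continue by the identity on $[0,\frac14]$.

The map $f'$ collapses an interval about each of the points $b(7i)=\frac14+\frac1{14i}$, so it is not a homeomorphism. It is nondecreasing, and on $[\frac14,\frac23]$ it is the limit of $(1-t)f'+t\lambda_0$, where $\lambda_0$ is the increasing affine map with the same end values; so $f'\in\overline{H_{P'}}$. The formula evaluates $f$ only on $\frac16\le|w|\le1$ and composes it with fixed Lipschitz maps, which gives (M1).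

In general, $\beta$ comes from an immersion of a punctured torus, the set $Q$ lets us cut off in the $x$-direction, and the Schoenflies theorem replaces monotonicity.

\section{A periodic immersion}\label{sec:immersion}

The continuation must move points a bounded distance on all of $\mathbb R^m$, with Lipschitz dependence on $f$. Periodicity gives such uniform bounds by compactness.

\begin{lemma}\label{lem:immersion}
Let $m\ge1$. There are $L>0$, a set $\Gamma\subset\mathbb R^m$ containing $0$ and invariant under translation by $L\mathbb Z^m$, with $|c-c'|\ge7$ for distinct $c,c'\in\Gamma$, and a smooth $L\mathbb Z^m$-periodic immersion $\beta:\mathbb R^m\setminus\Gamma\to\mathbb R^m$ with $\beta(z)=\operatorname{inv}(z)$ for $0<|z|\le3$.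
\end{lemma}

\begin{proof}
Let $T=\mathbb R^m/\mathbb Z^m$ with projection $\pi$, and let $*\in T$ be different from $\pi(0)$. The manifold $T\setminus\{*\}$ is parallelizable, connected and noncompact, so (T4) gives an immersion $\alpha_0:T\setminus\{*\}\to\mathbb R^m$. We modify it three times.

\emph{Make it the identity near $0$.} Identify small $z$ with $\pi(z)$. After an affine change of the target, $\alpha_0(0)=0$ and $D\alpha_0(0)=I$, so $\phi(z)=z-\alpha_0(z)$ satisfies $|\phi(z)|\le C_0|z|^2$ and $\|D\phi(z)\|\le C_0|z|$ near $0$. Let $\chi:\mathbb R^m\to[0,1]$ be smooth, equal to $1$ on $B_1$ and to $0$ off $B_2$. For small $\varrho>0$ let $\alpha_1(z)=\alpha_0(z)+\chi(z/\varrho)\phi(z)=z-(1-\chi(z/\varrho))\phi(z)$ on $B_{2\varrho}$ and $\alpha_1=\alpha_0$ elsewhere. On $B_{2\varrho}$ we have $\|D\alpha_1-I\|\le2C_0\varrho+\varrho^{-1}\sup\|D\chi\|\cdot4C_0\varrho^2$, which is less than $1$ for small $\varrho$. Then $\alpha_1$ is an immersion, and $\alpha_1(z)=z$ on $B_\varrho$.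

\emph{Make the zero set finite.} The set $\alpha_1^{-1}(0)$ is closed and discrete in $T\setminus\{*\}$, but it may accumulate at $*$. Choose $\varrho'>0$ such that the ball of radius $3\varrho'$ about $*$ is embedded and misses $\pi(B_\varrho)$. Let $\theta$ be a diffeomorphism of $T\setminus\{*\}$ onto the complement of the closed $\varrho'$-ball about $*$ that is radial about $*$ and equals the identity outside the $2\varrho'$-ball. The complement of the open $\varrho'$-ball is a compact subset of $T\setminus\{*\}$, so it contains finitely many zeros of $\alpha_1$. Hence $\alpha=\alpha_1\theta$ is an immersion of $T\setminus\{*\}$ with finitely many zeros, and $\alpha(z)=z$ on $B_\varrho$.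

\emph{Rescale and invert.} The set $F=\{*\}\cup\alpha^{-1}(0)$ is finite and contains $\pi(0)$, so distinct points of $\pi^{-1}(F)$ are at distance at least some $\varrho''>0$. Take $L$ with $L\varrho\ge3$ and $L\varrho''\ge7$, and put $\Gamma=L\,\pi^{-1}(F)$ and $\beta(z)=\operatorname{inv}\bigl(L\,\alpha(\pi(z/L))\bigr)$.
\end{proof}

The punctures have two sources: the point $*$, where $\alpha$ is undefined, and the zeros of $\alpha$, which the inversion sends to infinity. For $m=1$ the example of Section~\ref{sec:handle} has $L=14$ and $\Gamma=7\mathbb Z$. Put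
\[
Y=\{z\in\mathbb R^m:|z-c|\ge1\text{ for all }c\in\Gamma\},\qquad R=1+\sup_Y|\beta|.
\]
The supremum is finite because $Y$ is compact modulo $L\mathbb Z^m$, and $R\ge2$ because $|\beta|=1$ on the unit sphere. This is the $R$ of Proposition~\ref{prop:handle}. To lift a map through $\beta$ we need local inverses of uniform size.

\begin{lemma}\label{lem:section}
There are $r,\lambda\in(0,\frac1{10})$ and $C\ge1$ such that for all $z\in Y$:
\begin{itemize}
\item[(i)] $|z_1-z_2|\le C|\beta z_1-\beta z_2|$ whenever $|z_1-z|\le2r$ and $|z_2-z|\le2r$;
\item[(ii)] if $|w-\beta z|\le\lambda$, there is a unique $s(z,w)$ with $|s(z,w)-z|\le r$ and $\beta(s(z,w))=w$.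
\end{itemize}
The map $s$ is continuous, $s(z,\beta z)=z$, and $|s(z,w)-s(z,w')|\le C|w-w'|$.
\end{lemma}

\begin{proof}
Let $Y_1$ be the set of points at distance at least $\frac12$ from $\Gamma$; it is compact modulo $L\mathbb Z^m$. So there is $C\ge1$ with $|D\beta(z)u|\ge2|u|/C$ for $z\in Y_1$, and there is $r<\frac1{10}$ with $\|D\beta(z')-D\beta(z)\|\le1/C$ for $z,z'\in Y_1$, $|z-z'|\le2r$. For $z\in Y$ the closed $2r$-ball about $z$ is convex and lies in $Y_1$. The mean value inequality for $\beta-D\beta(z)$ gives $|\beta z_1-\beta z_2-D\beta(z)(z_1-z_2)|\le|z_1-z_2|/C$, and (i) follows.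

Let $\lambda=r/(2C)$. Uniqueness in (ii) is (i). For existence let $V$ be the open ball of radius $r/C$ about $\beta z$. By (i), $\beta$ maps the $r$-sphere about $z$ off $V$. So the images of the open and of the closed $r$-ball about $z$ have the same intersection with $V$. This intersection is open, because $\beta$ is a local diffeomorphism; it is closed in $V$, because the closed ball is compact; and it contains $\beta z$. As $V$ is connected, it is $V$.

If $(z_i,w_i)\to(z,w)$, every limit point of the bounded sequence $s(z_i,w_i)$ lies in the closed $r$-ball about $z$ and is mapped to $w$, so it equals $s(z,w)$. Thus $s$ is continuous. The last two claims follow from uniqueness and from (i).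
\end{proof}

\section{Construction of the handle move}\label{sec:construction}

We prove Proposition~\ref{prop:handle}. Points of the chart $W\subset M$ are written $(x,w)$. Points of an auxiliary copy of $\mathbb R^n=\mathbb R^k\times\mathbb R^m$, in which the lift takes place, are written $(x,z)$.

\subsection{Data independent of $f$}\label{sub:data}

\emph{Holes and cells.} The \emph{holes} are the open unit balls $\{|p-(0,c)|<1\}$, $c\in\Gamma$. Their complement is
\[
\mathcal D=\{|x|\ge1\}\cup\{|x|\le1,\ z\in Y\}.
\]
The points of $\mathcal C=\{0\}\times(\Gamma\setminus\{0\})$ are called \emph{centers}; the origin is not a center. The \emph{cell} of a center $c$ is $E_c=\{|p-c|\le3\}$. The cells are convex, pairwise disjoint and locally finite, and they lie in $\{|x|\le3,\ |z|\ge4\}$.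

\emph{Collapses.} For $\ell\in[\frac32,2]$ let $\tau_\ell(t)=\max\bigl(0,3\frac{t-\ell}{3-\ell}\bigr)$ on $[0,3]$. Define $q_\ell:\mathbb R^n\to\mathbb R^n$ to be the identity off the cells, and $q_\ell(c+u)=c+\tau_\ell(|u|)u/|u|$ for $0<|u|\le3$, $q_\ell(c)=c$. The map $q_\ell$ preserves each cell, fixes its frontier, collapses $\{|p-c|\le\ell\}$ to $c$, and restricts to a homeomorphism
\[
\mathbb R^n\setminus\bigcup_{c\in\mathcal C}\{|p-c|\le\ell\}\ \longrightarrow\ \mathbb R^n\setminus\mathcal C,
\]
whose inverse we denote by $q_\ell^{-1}$. We claim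
\begin{equation}\label{eq:q}
|q_\ell(p_1)-q_\ell(p_2)|\le6|p_1-p_2|,\qquad|q_\ell(p)-q_{\ell'}(p)|\le3|\ell-\ell'|.
\end{equation}
The function $\omega(t)=\tau_\ell(t)/t$ has values in $[0,1]$, vanishes for $t\le\ell$, and has derivative $3\ell/(t^2(3-\ell))\le3/(\ell(3-\ell))\le\frac32$ for $t>\ell$. So within one cell
\[
\bigl|\omega(|u_1|)u_1-\omega(|u_2|)u_2\bigr|\le|u_1-u_2|+\tfrac32\cdot3\,|u_1-u_2|\le6|u_1-u_2|.
\]
A segment in $\mathbb R^n$ is cut into finitely many subsegments, each contained in one cell or fixed pointwise by $q_\ell$; adding the estimates gives the first inequality. The second holds because $|\partial\tau_\ell(t)/\partial\ell|=3(3-t)/(3-\ell)^2\le3$ for $t>\ell$.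

\emph{Compression.} For $t\ge1$ let $a(t)=\min(1,\frac2t)$ and $b(t)=\max(\frac1t,\frac14+\frac1{2t})$. On $[1,2]$ we have $a=1$ and $b(t)=1/t$. The function $a$ is $\frac12$-Lipschitz and tends to $0$; the function $b$ is $1$-Lipschitz and decreases strictly from $1$ to $\frac14$. The map
\[
\iota(x,z)=\bigl(a(|z|)\,x,\ b(|z|)\,z/|z|\bigr)
\]
is a homeomorphism of $\mathbb R^k\times\{|z|\ge1\}$ onto $\mathbb R^k\times\{\frac14<|w|\le1\}$, equal to $(x,\operatorname{inv}z)$ for $1\le|z|\le2$. Let $p_i=(x_i,z_i)$ with $|x_i|\le3$ and $t_i=|z_i|\ge1$. From $|z_1/t_1-z_2/t_2|\le|z_1-z_2|/t_1+|t_1-t_2|/t_1\le2|z_1-z_2|/t_1$ we get two estimates: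
\begin{align}
|\iota(p_1)-\iota(p_2)|&\le3|p_1-p_2|,\label{eq:iota1}\\
|\iota(p_1)-\iota(p_2)|&\le3a(t_1)+3a(t_2)+|b(t_1)-b(t_2)|+2|z_1-z_2|/t_1.\label{eq:iota2}
\end{align}
For \eqref{eq:iota1}, the $x$-coordinates differ by at most $|x_1-x_2|+\frac32|t_1-t_2|$ and the $w$-coordinates by at most $|t_1-t_2|+2|z_1-z_2|$. Estimate \eqref{eq:iota2} says that a bounded displacement far out becomes a small displacement after compression. The factor $a$ is there for the $x$-direction: the lift is periodic, so its displacement in $x$ does not decay by itself.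

\emph{Constants.} Let $\eta>0$ be given. Using (F5), choose in this order:
\begin{itemize}
\item $\kappa\in(0,\frac1{180}]$ such that points of $\Delta$ at chart distance at most $18\kappa$ have $d$-distance at most $\eta$;
\item $\mu=\min(\lambda,\kappa/(2C))$, so that $\mu\le C\mu\le\kappa/2<\frac1{100}$;
\item $\delta\in(0,\eta]$ such that $p\in D_5\times B_{R+1}$, $p'\in M$, $d(p,p')<\delta$ imply $p'\in W$ and $|p-p'|\le\mu$.
\end{itemize}
Let $f\in H_P(\delta)$ and $g=f^{-1}\in H_P(\delta)$. Both maps move points of $D_5\times B_{R+1}$ by at most $\mu$ in the chart. Both are injective and fix $Q$ pointwise, so $Q$ acts as a barrier: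
\begin{equation}\label{eq:barrier}
\text{if }h\in\{f,g\},\ p\in M\text{ and }h(p)\in Q,\text{ then }h(p)=p.
\end{equation}
For $f_1,f_2\in H_P(\delta)$ let $\|f_1-f_2\|$ be the supremum of the chart distance $|f_1(p)-f_2(p)|$ over $p\in D_1\times B_R$.

\subsection{Lifting through the immersion}
Define $\tilde f:\mathcal D\to\mathbb R^n$ as follows. If $|x|\ge1$, put $\tilde f(x,z)=(x,z)$. If $|x|\le1$ and $z\in Y$, then $(x,\beta z)\in D_1\times B_{R-1}$ is a point of the chart; write $f(x,\beta z)=(x',w')$. Since $|w'-\beta z|\le\mu\le\lambda$, we may put $\tilde f(x,z)=(x',s(z,w'))$. If $|x|=1$ and $z\in Y$, then $(x,\beta z)\in Q$ is fixed by $f$ and the second rule gives $(x,s(z,\beta z))=(x,z)$. So the rules agree where both apply, and $\tilde f$ is continuous. Without the hypothesis $Q\subset P$ the lift could not be cut off at $|x|=1$. The lift $\tilde g$ of $g$ is defined in the same way.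

\begin{lemma}\label{lem:lift}
\begin{itemize}
\item[(a)] $|\tilde f(p)-p|\le\kappa/2$, and $|\tilde f_1(p)-\tilde f_2(p)|\le C\|f_1-f_2\|$.
\item[(b)] $\tilde f$ maps $\mathcal D\cap\{|x|<1\}$ into $\{|x|<1\}$.
\item[(c)] $\tilde f$ is injective.
\item[(d)] If $p\in\mathcal D$ and $\tilde g(p)\in\mathcal D$, then $\tilde f(\tilde g(p))=p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:section}, $|s(z,w')-z|=|s(z,w')-s(z,\beta z)|\le C\mu\le\kappa/2$, and $|x'-x|\le\mu$. The second estimate follows in the same way from $|s(z,w_1')-s(z,w_2')|\le C|w_1'-w_2'|$.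

(b) Suppose $|x|<1\le|x'|$. Then $|x'|\le1+\mu$ and $|w'|\le R-1+\mu$, so $(x',w')\in Q$, and \eqref{eq:barrier} gives $x=x'$, a contradiction.

(c) Let $\tilde f(x_1,z_1)=\tilde f(x_2,z_2)=(x',z')$. If $|x'|\ge1$, then $|x_1|,|x_2|\ge1$ by (b), and both points equal $(x',z')$. If $|x'|<1$, then $|x_1|,|x_2|<1$ and $f(x_i,\beta z_i)=(x',\beta z')$ for $i=1,2$. So $x_1=x_2$ and $\beta z_1=\beta z_2$. Since $|z_i-z'|\le r$, we have $|z_2-z_1|\le2r$, and Lemma~\ref{lem:section}(i) gives $z_1=z_2$.

(d) Let $p=(x,z)$. If $|x|\ge1$, both lifts fix $p$. If $|x|<1$, let $\tilde g(p)=(x'',z'')$, so that $g(x,\beta z)=(x'',\beta z'')$ and $|z''-z|\le r$. By (b) for $g$ we have $|x''|<1$, and then $\tilde g(p)\in\mathcal D$ means $z''\in Y$. Now $f(x'',\beta z'')=(x,\beta z)$, so $\tilde f(x'',z'')=(x,s(z'',\beta z))$, and $s(z'',\beta z)=z$ by uniqueness.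
\end{proof}

\subsection{Filling the holes}
The lift is not defined in the holes. To extend it over a hole as an embedding one would choose a homeomorphism of a ball onto the region bounded by an embedded sphere, and (T2) provides such a homeomorphism but no control on how it depends on $f$. We collapse instead. Let
\[
q'=q_{3/2},\qquad q=q_{3/2+\kappa},
\]
and define $\hat F:\{|z|\ge\frac65\}\to\mathbb R^n$ by $\hat F(c)=c$ for $c\in\mathcal C$ and $\hat F(p)=q\,\tilde f\,q'^{-1}(p)$ otherwise. The point $q'^{-1}(p)$ lies in $\mathcal D$. Indeed, if $p$ is in no cell, then $q'^{-1}(p)=p$ misses the hole at the origin because $|z|\ge\frac65$, and the other holes lie in cells; if $p\in E_c$, then $q'^{-1}(p)\in E_c$ is at distance more than $\frac32$ from $c$. The collapse in the target is larger than the collapse in the source by the margin $\kappa$, which absorbs the displacement of $\tilde f$; this is what makes $\hat F$ continuous at the centers.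

\begin{lemma}\label{lem:F}
The map $\hat F$ is continuous, and:
\begin{itemize}
\item[(a)] $\hat F$ fixes each point with $|x|\ge3$ and maps points with $|x|\le3$ to points with $|x|\le3$.
\item[(b)] $|\hat F(p)-p|\le6\kappa\le\frac1{30}$, and $|\hat F_1(p)-\hat F_2(p)|\le6C\|f_1-f_2\|$.
\item[(c)] If $\hat F(p_1)=\hat F(p_2)$ is not a center, then $p_1=p_2$.
\item[(d)] If $c$ is a center and $0<|y-c|<1$, then $y$ is in the image of $\hat F$.
\item[(e)] If $|x|\le3$, $\frac65\le|z|\le\frac32$ and $f(x,\operatorname{inv}z)=(x',w')$, then $\iota\hat F(x,z)=(x',w')$.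
\end{itemize}
\end{lemma}

\begin{proof}
Away from $\mathcal C$ the map is a composition of continuous maps. Since $\tau_{3/2}(\frac32+\frac\kappa2)=\kappa$, a point $p$ with $0<|p-c|\le\kappa$ has $|q'^{-1}(p)-c|\le\frac32+\frac\kappa2$. Lemma~\ref{lem:lift}(a) gives $|\tilde fq'^{-1}(p)-c|\le\frac32+\kappa$, so $\hat F(p)=c$. Thus $\hat F$ is constant near each center.

(a) A point with $|x|\ge3$ is not in the interior of a cell, so $q'^{-1}$, $\tilde f$ and $q$ all fix it. The maps $q'^{-1}$ and $q$ preserve the cells, which lie in $\{|x|\le3\}$, and fix all other points; $\tilde f$ preserves $\{|x|\le3\}$ by Lemma~\ref{lem:lift}(b).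

(b) For $u=q'^{-1}(p)$, \eqref{eq:q} gives $|\hat F(p)-p|\le|q\tilde fu-qu|+|qu-q'u|\le6\cdot\frac\kappa2+3\kappa$, and $|q\tilde f_1u-q\tilde f_2u|\le6C\|f_1-f_2\|$.

(c) Centers go to centers, so $p_1,p_2\notin\mathcal C$; let $u_i=q'^{-1}(p_i)$. A point that is not a center has one preimage under $q$, so $\tilde fu_1=\tilde fu_2$. Then $u_1=u_2$ by Lemma~\ref{lem:lift}(c), and $p_1=q'u_1=q'u_2=p_2$.

(d) Let $p=q^{-1}(y)$. Then $p\in E_c$ and $|p-c|>\frac32+\kappa$, so $p\in\mathcal D$, and $p$ is at distance at least $4$ from every other point of $\{0\}\times\Gamma$. Let $u=\tilde g(p)$. As $|u-p|\le\kappa/2$, the point $u$ is at distance more than $\frac32$ from every point of $\{0\}\times\Gamma$. Hence $u\in\mathcal D$, $\tilde f(u)=p$ by Lemma~\ref{lem:lift}(d), and $q'u$ is not a center, with $q'^{-1}(q'u)=u$. The point $q'u$ is in the domain of $\hat F$: either it lies in a cell, or it equals $u$, whose $z$-coordinate has norm at least $4-\kappa$. So $\hat F(q'u)=q\tilde f(u)=q(p)=y$.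

(e) The point $(x,z)$ is in no cell. If $|x|\ge1$, then $\hat F(x,z)=(x,z)$, and $(x,\operatorname{inv}z)\in Q$ is fixed by $f$; both sides equal $(x,\operatorname{inv}z)$. If $|x|<1$, then $\beta z=\operatorname{inv}z$ and $\tilde f(x,z)=(x',z')$ with $\beta z'=w'$ and $|z'-z|\le r<\frac1{10}$. So $1<|z'|<2$. Hence $(x',z')$ is in no cell, $\hat F(x,z)=(x',z')$, and $\iota(x',z')=(x',\operatorname{inv}z')=(x',\beta z')=(x',w')$.
\end{proof}

The inverse $g$ appears only in the proof of (d), not in the formula for $\hat F$.

\subsection{Compressing infinity}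
Let $N=D_3\times B_{2/3}$ and $N^+=D_3\times B_{5/6}$. Define $f'=\Psi(f)$ by
\begin{equation}\label{eq:fprime}
f'=\begin{cases}
f&\text{on }M\setminus N,\\
\iota\hat F\iota^{-1}&\text{on }D_3\times\{\frac14<|w|\le\frac56\},\\
\mathrm{id}&\text{on }D_3\times B_{1/4};
\end{cases}
\end{equation}
see Figure~\ref{fig:chart}. The second line makes sense: $|w|\le\frac56$ means that $u=\iota^{-1}(x,w)$ has $|z|\ge\frac65$, and then $\hat F(u)$ has $|z|>\frac{11}{10}$ by Lemma~\ref{lem:F}(b). The $x$-coordinate of $u$ may have norm at least $3$; then $\hat F(u)=u$ and $(x,w)$ is fixed. Otherwise $\hat F(u)$ has $|x|\le3$. In both cases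
\begin{equation}\label{eq:second}
\text{the second line of \eqref{eq:fprime} takes values in }D_3\times\{\tfrac14<|w|<1\}.
\end{equation}
For $|x|\le3$ and $\frac23\le|w|\le\frac56$ we have $\iota^{-1}(x,w)=(x,\operatorname{inv}w)$ with $\frac65\le|\operatorname{inv}w|\le\frac32$, so $\iota\hat F\iota^{-1}(x,w)=f(x,w)$ by Lemma~\ref{lem:F}(e). Thus the first two lines agree on their overlap.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=5]
\fill[gray!15] (1,0) rectangle (4,1.1);
\fill[gray!15] (-4,0) rectangle (-1,1.1);
\fill[gray!55] (-4,0) rectangle (4,0.25);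
\draw[thick] (-3,0) -- (-3,1) -- (3,1) -- (3,0);
\draw[dashed] (-3,0.667) -- (3,0.667);
\draw (-3,0.5) -- (0,0.25) -- (3,0.5) -- cycle;
\draw[thick] (-0.6,0.3) -- (0.6,0.3) -- (1.5,0.375) -- (-1.5,0.375) -- cycle;
\draw[thick] (-0.35,0.279) -- (0.35,0.279) -- (0.55,0.296) -- (-0.55,0.296) -- cycle;
\node[circle,fill,inner sep=1pt] at (0,0.321) {};
\node[circle,fill,inner sep=0.6pt] at (0,0.286) {};
\draw[->] (-4.6,0) -- (4.6,0) node[right] {$x$};
\foreach \x in {-4,-3,-1,1,3,4} \node[below] at (\x,0) {\small $\x$};
\node[left] at (-4,0.25) {\small $w=\frac14$};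
\node[left] at (-4,0.667) {\small $w=\frac23$};
\node[left] at (-4,1) {\small $w=1$};
\node at (3.5,0.85) {$Q$};
\node at (-3.5,0.85) {$Q$};
\node at (0,0.84) {\small $f'=f$};
\node at (0,0.12) {\small $f'=\mathrm{id}$};
\end{tikzpicture}
\caption{The upper half $w\ge0$ of the handle chart for $k=m=1$ and $\Gamma=7\mathbb Z$. The given map $f$ is the identity on the light strips $1\le|x|\le4$. The new map $f'$ is the identity on the dark band and equals $f$ above the dashed line and outside $|x|\le3$. The thick rectangle is $\Delta$. The triangle with apex $(0,\frac14)$ is the compressed half-strip $\iota(\{|x|\le3,\ z\ge2\})$; the trapezoids are the images of the first two of infinitely many cells, and $f'$ collapses a neighborhood of each marked point to that point.}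
\label{fig:chart}
\end{figure}

\begin{lemma}\label{lem:fprime}
The map $f'$ is continuous, and:
\begin{itemize}
\item[(a)] $f(N)\subset\Delta$ and $f'(N)\subset\Delta$.
\item[(b)] For $p\in N$ we have $|f'(p)-p|\le18\kappa\le\frac1{10}$ and $|f_1'(p)-f_2'(p)|\le18C\|f_1-f_2\|$.
\item[(c)] $f'=\mathrm{id}$ on $P'$.
\item[(d)] If $f'(p_1)=f'(p_2)$ and $p_1\ne p_2$, then $f'(p_1)=\iota(c)$ for some center $c$.
\end{itemize}
\end{lemma}

\begin{proof}
First, $f'$ fixes the points of $N$ with $|x|=3$: for $|w|>\frac14$ the $x$-coordinate of $\iota^{-1}(x,w)$ has norm $3/a\ge3$. These points lie in $Q$, so $f$ fixes them too.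

\emph{Continuity.} We cover $M$ by three closed sets. On $M\setminus\operatorname{int}N$ we have $f'=f$, because the frontier of $N$ consists of points with $|x|=3$, just treated, and points with $|w|=\frac23$, where the second line equals $f$. On $D_3\times B_{1/4}$ we have $f'=\mathrm{id}$. On $D_3\times\{\frac14\le|w|\le\frac23\}$ it suffices to show that $|f'(p)-p|\to0$ uniformly as $|w|\downarrow\frac14$. Let $p=\iota(u)$ be a point that is not fixed, let $t$ and $t'$ be the norms of the $z$-coordinates of $u$ and $\hat F(u)$. Both points have $|x|\le3$ and $|\hat F(u)-u|\le\frac1{30}$. Since $|w|=b(t)\to\frac14$ means $t\to\infty$, and then $t'\to\infty$, the right side of \eqref{eq:iota2} tends to $0$.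

(a) For $f'$ this is \eqref{eq:second}. For $p\in N$ let $f(p)=(x',w')$; then $|w'|\le\frac23+\mu<1$ and $|x'|\le3+\mu$. If $|x'|>3$, then $f(p)\in Q$ and $p=f(p)\notin N$ by \eqref{eq:barrier}, a contradiction.

(b) Points with $|w|\le\frac14$, and points $\iota(u)$ where $u$ has $|x|\ge3$, are fixed by $f'$, $f_1'$ and $f_2'$. For the other points combine \eqref{eq:iota1} with Lemma~\ref{lem:F}(a),(b).

(c) Off $N$ we have $f'=f$, and $P'\setminus N\subset P$ because $(D_4\times B_{1/4})\setminus N\subset Q$. A point of $P'\cap N$ has $|x|=3$ or $|w|\le\frac14$, so it is fixed.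

(d) If $p_1,p_2\notin N$, then $f'=f$ at both points, and $f$ is injective; so this case does not occur. Suppose $p_1,p_2\in N^+$. By \eqref{eq:second} and the third line of \eqref{eq:fprime}, both points have $|w|>\frac14$, and Lemma~\ref{lem:F}(c) shows that the common value is $\iota(c)$. In the remaining case one point, say $p_1$, is in $N$ and the other is not in $N^+$. Let $y=f'(p_1)=f(p_2)$. By (a) and (b), $y$ has $|x|\le3$ and $|w|\le\frac23+\frac1{10}$. So $p_2=g(y)$ is a chart point with $|x|\le3+\mu$ and $|w|\le\frac23+\frac1{10}+\frac1{100}<\frac56$. As $p_2\notin N^+$, it has $|x|>3$. Then $p_2\in Q$ and $y=f(p_2)=p_2$, contradicting $|x|\le3$ for $y$.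
\end{proof}

\subsection{Approximation by homeomorphisms}
By Lemma~\ref{lem:fprime}(d), $f'$ fails to be injective only over the countably many points $\iota(c)$. We repair it over a small ball about each of them. The repair uses (T2) and is not canonical, but it serves only to show that $f'$ lies in the closure.

\begin{lemma}\label{lem:approx}
$f'\in\overline{H_{P'}}$.
\end{lemma}

\begin{proof}
Let $\epsilon'>0$ and enumerate the centers as $c_1,c_2,\dots$. Choose $\nu_i\in(0,\frac12)$ so small that $G_i=\iota(\{|p-c_i|\le\nu_i\})$ has $d$-diameter less than $\min(\epsilon',1/i)$. Put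
\[
\mathring G_i=\iota(\{|p-c_i|<\nu_i\}),\qquad\partial G_i=G_i\setminus\mathring G_i,\qquad V_i=\iota(\{0<|p-c_i|<2\nu_i\}).
\]
The sets $G_i\cup V_i$ are pairwise disjoint and lie in $\{|x|<1,\ \frac14<|w|<\frac12\}$, because $b(t)<\frac12$ for $t>2$. In particular $G_i\cap P'=\emptyset$.

\emph{Preimages lie in $N$.} If $p\notin N$ and $y=f'(p)=f(p)\in G_i\cup V_i$, then $p=g(y)$ has $|x|<1+\mu$ and $|w|<\frac12+\mu$, so $p\in N$, a contradiction.

\emph{$f'$ is a homeomorphism over $V_i$.} Let $y=\iota(y_0)\in V_i$. By Lemma~\ref{lem:F}(d), $y_0=\hat F(p_0)$ for some $p_0$, which has $|x|<3$ by Lemma~\ref{lem:F}(a) and $|z|\ge\frac65$. So $\iota(p_0)$ is in the domain of the second line of \eqref{eq:fprime}, and $f'(\iota(p_0))=y$. The set $V_i$ contains no point $\iota(c)$, so $f':f'^{-1}(V_i)\to V_i$ is a continuous bijection by Lemma~\ref{lem:fprime}(d). It is a closed map, because $f':M\to M$ is closed and we restrict to a full preimage. Hence it is a homeomorphism.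

\emph{$f'^{-1}(G_i)$ is a cell.} The pair $(V_i,\partial G_i)$ is homeomorphic to $(S^{n-1}\times(-1,1),S^{n-1}\times\{0\})$ by polar coordinates about $c_i$. So $\Sigma_i=f'^{-1}(\partial G_i)$ satisfies the hypothesis of (T2) in the one-point compactification $W\cup\{\infty\}\cong S^n$. The set $U_i=f'^{-1}(\mathring G_i)\subset N$ is open; it contains $\iota(c_i)$, which $f'$ fixes; and it is closed in $S^n\setminus\Sigma_i$, since it equals the compact set $f'^{-1}(G_i)$ minus $\Sigma_i$. It does not contain $\infty$, so it is one of the two components of $S^n\setminus\Sigma_i$. By (T2), $(f'^{-1}(G_i),\Sigma_i)\cong(B^n,S^{n-1})$, and also $(G_i,\partial G_i)\cong(B^n,S^{n-1})$. A homeomorphism $\phi$ of $S^{n-1}$ extends to $B^n$ by $tv\mapsto t\phi(v)$. Hence $f'|_{\Sigma_i}:\Sigma_i\to\partial G_i$ extends to a homeomorphism $\phi_i:f'^{-1}(G_i)\to G_i$.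

Let $f''=\phi_i$ on $f'^{-1}(G_i)$ for all $i$, and $f''=f'$ elsewhere. Then $\rho(f'',f')\le\epsilon'$, and $f''=f$ off $N$.

\emph{$f''$ is continuous.} Let $f''_j$ be obtained by making only the first $j$ replacements. Each replacement pastes two continuous maps on the closed sets $f'^{-1}(G_i)$ and $M\setminus U_i$, so $f''_j$ is continuous, and $d(f''_j(p),f''(p))\le1/j$ for all $p$.

\emph{$f''$ is injective.} It maps each $f'^{-1}(G_i)$ bijectively onto $G_i$, and the $G_i$ are disjoint. On the remaining points it equals $f'$, takes values off $\bigcup G_i$, and is injective by Lemma~\ref{lem:fprime}(d).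

\emph{$f''$ is onto.} Let $M_1$ be the component of $M$ containing $W$; then $f(M_1)$ is a component of $M$, and $f''=f$ on $M\setminus M_1$. It suffices to show $f''(M_1)=f(M_1)$. The connected set $f''(M_1)$ contains $f(p)$ for $p\in W\setminus N$, so $f''(M_1)\subset f(M_1)$. Since $f''=f$ on $\partial M$, we have $f''(\partial M)=\partial M$, and injectivity gives $f''(M_1\setminus\partial M)=f''(M_1)\setminus\partial M$. This set is closed in $f(M_1)\setminus\partial M$ by compactness, open by (T1), and nonempty. As $f(M_1)\setminus\partial M$ is connected and dense in $f(M_1)$, we get $f''(M_1)=f(M_1)$.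

So $f''\in H(M)$. For $p\in P'$ we have $f'(p)=p\notin\bigcup G_i$, hence $f''(p)=p$ and $f''\in H_{P'}$. Since $\epsilon'$ was arbitrary, $f'\in\overline{H_{P'}}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:handle}]
By Lemma~\ref{lem:approx}, $\Psi(f)=f'$ defines a map $H_P(\delta)\to\overline{H_{P'}}$. Condition (M3) holds because $f'=f$ off $N$ and by Lemma~\ref{lem:fprime}(a). For (M2): off $N$ the displacement is less than $\delta\le\eta$; for $p\in N$ the points $p,f'(p)\in\Delta$ are at chart distance at most $18\kappa$, so at $d$-distance at most $\eta$. For (M1), let $\eta'>0$. By (F5) there is $\mu'>0$ such that points of $\Delta$ at chart distance at most $18C\mu'$ have $d$-distance at most $\eta'$, and there is $\delta'\in(0,\eta']$ such that points of $D_2\times B_{R+1}$ at $d$-distance less than $\delta'$ have chart distance at most $\mu'$. All $f\in H_P(\delta)$ map $D_1\times B_R$ into $D_2\times B_{R+1}$. So $\rho(f_1,f_2)<\delta'$ implies $\|f_1-f_2\|\le\mu'$, and then $\rho(f_1',f_2')\le\eta'$ by Lemma~\ref{lem:fprime}(a),(b) on $N$ and by $f_i'=f_i$ off $N$.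
\end{proof}

\section{Proof of the relative theorem}\label{sec:relative}

Fix $P$, $A$ and $\epsilon$ as in Theorem~\ref{thm:C}. Call a move \emph{admissible} if its cell is disjoint from $A$ and has diameter less than $\epsilon/2$.

\begin{lemma}\label{lem:chain}
There are closed sets $P=P_0,P_1,\dots,P_J=M$, all containing $A$, and admissible moves from $P_{j-1}$ to $P_j$ for $j=1,\dots,J$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Lemma~\ref{lem:chain}]
The sets and cells are fixed first; the constants are then chosen backward. Put $\delta_J=\epsilon/2$. Given $\delta_j\le\epsilon/2$, Lemma~\ref{lem:collapse} with $\eta=\delta_j$ yields $\delta_{j-1}\le\epsilon/2$, a map $\overline\Psi_j:\overline{H_{P_{j-1}}}(\delta_{j-1})\to\overline{H_{P_j}}(\delta_j)$, and a homotopy $\Phi^j_t$ in $\overline{H_A}(\epsilon)$ from the inclusion to $\overline\Psi_j$. Let $\delta=\delta_0$. For $f\in\overline{H_P}(\delta)$ put $f_0=f$ and $f_j=\overline\Psi_j(f_{j-1})$. Then $f_J\in\overline{H_M}=\{\mathrm{id}\}$, and the concatenation of the homotopies $\Phi^j_t(f_{j-1})$, $j=1,\dots,J$, is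 the required $K_t$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:chain}]
A handle move gives up part of the fixed set, so the sets $P_j$ need not increase. We therefore keep track of an increasing sequence of compact sets, each contained in the \emph{interior} of the current fixed set.

Since $\partial M\subset\operatorname{int}P$, the compact set $M\setminus\operatorname{int}P$ lies in $\operatorname{int}M$. Choose open embeddings $\psi_i:\mathbb R^n\to\operatorname{int}M$, $i=1,\dots,I$, such that the interiors of the images $Z_i$ of the closed Euclidean unit ball cover $M\setminus\operatorname{int}P$. Put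
\[
A_0=A\cup\Bigl(M\setminus\bigcup_i\operatorname{int}Z_i\Bigr),\qquad A_i=A_{i-1}\cup Z_i.
\]
Then $A_0$ is a compact subset of $\operatorname{int}P$, which is where $A\subset\operatorname{int}P$ is used, and $A_I=M$. It suffices to prove: \emph{if $S$ is closed and $A_{i-1}\subset\operatorname{int}S$, there is a finite chain of admissible moves through closed sets containing $A$, from $S$ to a closed set $S'$ with $A_i\subset\operatorname{int}S'$.}

\emph{The complex.} Identify $\mathbb R^n$ with its image under $\psi_i$, and subdivide it into cubes of side $2h$ by hyperplanes parallel to the coordinate hyperplanes. Let $\mathcal K$ be the finite set of all faces of the $n$-cubes that meet $Z_i$, and let $\mathcal L\subset\mathcal K$ be the set of all faces of those $n$-cubes of $\mathcal K$ that meet $A_{i-1}$. Take $h$ so small that the Euclidean $h$-neighborhood of every cube of $\mathcal K$ lies in the ball of radius $2$ and has $d$-diameter less than $\epsilon/2$, and that the union $|\mathcal L|$ lies in $\operatorname{int}S$. The last condition can be met because the part of $A_{i-1}$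 in the closed ball of radius $2$ is a compact subset of the open set $\operatorname{int}S$.

For a cube $\sigma$ let $\partial\sigma$ be the union of its proper faces and $\mathring\sigma=\sigma\setminus\partial\sigma$. If $\mathring\sigma$ meets a cube $\sigma'$ of the subdivision, then $\sigma$ is a face of $\sigma'$. List $\mathcal K\setminus\mathcal L$ as $\sigma_1,\dots,\sigma_q$ in order of nondecreasing dimension and put $X_l=A_{i-1}\cup|\mathcal L|\cup\sigma_1\cup\dots\cup\sigma_l$. Then
\begin{equation}\label{eq:cubes}
\sigma_l\cap A_{i-1}=\emptyset,\qquad\partial\sigma_l\subset X_{l-1},\qquad\mathring\sigma_l\cap X_{l-1}=\emptyset.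
\end{equation}
The first holds because otherwise an $n$-cube of $\mathcal K$ containing $\sigma_l$ would meet $A_{i-1}$, forcing $\sigma_l\in\mathcal L$. The second holds because a proper face of $\sigma_l$ is in $\mathcal L$ or is listed earlier. The third holds because $\sigma_l$ is a face neither of a cube of $\mathcal L$ nor of an earlier $\sigma_j$.

We have $X_0\subset\operatorname{int}S$ and $A_i\subset X_q$. So it suffices to find, for a closed set $S$ with $X_{l-1}\subset\operatorname{int}S$, an admissible move to a closed set $S'$ with $X_l\subset\operatorname{int}S'$; note that $A\subset X_l$. Let $\sigma=\sigma_l$ have dimension $k$ and center $p_\sigma$.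

\emph{Case $k=n$.} Lemma~\ref{lem:cube} gives a move from $S$ to $S'=S\cup\sigma$ in $\sigma$, admissible by \eqref{eq:cubes} and the choice of $h$. We have $X_{l-1}\subset\operatorname{int}S$, and $\mathring\sigma$ is open, so $X_l=X_{l-1}\cup\mathring\sigma\subset\operatorname{int}S'$.

\emph{Case $k<n$.} Let $m=n-k$, and split $\mathbb R^n=\mathbb R^k\times\mathbb R^m$ into the directions parallel and orthogonal to $\sigma$, so that $\sigma=p_\sigma+(D_h\times\{0\})$. Since $\partial\sigma\subset\operatorname{int}S$, there is $h'\in(0,h)$ such that $p_\sigma+(v,0)\in\operatorname{int}S$ for $h'\le|v|\le h$. Let $\zeta$ be a radial homeomorphism of $\{|x|<6\}$ onto $\{|v|<h\}$ taking radius $1$ to radius $h'$. For $\varrho>0$ define the open embedding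
\[
\varphi:W\to\mathbb R^n\subset\operatorname{int}M,\qquad\varphi(x,w)=p_\sigma+(\zeta(x),\varrho w).
\]
The compact set $\varphi(\{1\le|x|\le4\}\times\{0\})$ lies in the open set $\operatorname{int}S$, and the compact set $\varphi(\Delta\cap\{w=0\})\subset\mathring\sigma$ lies in the open set $M\setminus X_{l-1}$. So for small $\varrho<h$ we have $\varphi(Q)\subset S$ and $\varphi(\Delta)\cap X_{l-1}=\emptyset$, and $\varphi(\Delta)$ lies in the $h$-neighborhood of $\sigma$. Proposition~\ref{prop:handle} gives a move in $\varphi(\Delta)$ from $S$ to a set $S'$ containing $S\setminus\varphi(\Delta)$ and $\varphi(D_4\times B_{1/4})$, and the move is admissible. A point of $X_l$ either lies in $X_{l-1}$, or has the form $\varphi(x,0)$. Points of $X_{l-1}$ and points $\varphi(x,0)$ with $|x|\ge4$ lie in the open set $\operatorname{int}S\setminus\varphi(\Delta)\subset S'$. Points $\varphi(x,0)$ with $|x|<4$ lie in the interior of $\varphi(D_4\times B_{1/4})$. So $X_l\subset\operatorname{int}S'$.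
\end{proof}

\section{Contraction near the identity}\label{sec:boundary}

\begin{proposition}\label{prop:id}
Let $\mathcal G=\overline H(M)$ or $\mathcal G=\overline H_\partial(M)$. For every $\epsilon>0$ there are $\delta>0$ and a homotopy $K_t:\mathcal G(\delta)\to\mathcal G(\epsilon)$ with $K_0$ the inclusion and $K_1\equiv\mathrm{id}$.
\end{proposition}

If $\partial M=\emptyset$, this is Theorem~\ref{thm:C} with $A=P=\emptyset$. Let $\partial M\ne\emptyset$. Theorem~\ref{thm:C} applies to maps that are the identity on a neighborhood of $\partial M$, so two preparations are needed: make $f$ a product map on a collar, and then undo $f|_{\partial M}$ along the collar.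

Let $\gamma$ be a collar as in (T3), and put $\gamma_t=\gamma(\partial M\times[0,t])$. The boundary $\partial M$ is a compact $(n-1)$-manifold without boundary; it carries the metric $d$. If $f=\lim h_i$ with $h_i\in H(M)$, then $h_i|_{\partial M}\in H(\partial M)$ by (T1), so $f|_{\partial M}\in\overline H(\partial M)$. For $t\in[0,1]$ let $j_t:M\to M$ be the embedding given by $j_t\gamma(y,s)=\gamma(y,\frac t2+s(1-\frac t2))$ on the collar and by the identity elsewhere. Its image is the closed set $M\setminus\gamma(\partial M\times[0,\frac t2))$. For $f\in\overline H(M)$ define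
\[
S_t(f)=j_tfj_t^{-1}\ \text{ on }j_t(M),\qquad S_t(f)(\gamma(y,s))=\gamma(f(y),s)\ \text{ for }0\le s\le\tfrac t2.
\]
At $s=\frac t2$ both rules give $\gamma(f(y),\frac t2)$, because $j_t(y)=\gamma(y,\frac t2)$ for $y\in\partial M$.

\begin{lemma}\label{lem:push}
The map $(t,f)\mapsto S_t(f)$ is continuous from $[0,1]\times\overline H(M)$ to $\overline H(M)$, and $S_0(f)=f$. Each $S_t$ preserves $\overline H_\partial(M)$, and $S_1(\overline H_\partial(M))\subset\overline{H_{\gamma_{1/2}}}$. For every $\epsilon_1>0$ there is $\delta>0$ such that $\rho(S_t(f),\mathrm{id})<\epsilon_1$ for all $t$ whenever $\rho(f,\mathrm{id})<\delta$.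
\end{lemma}

\begin{proof}
The map $(t,p)\mapsto(t,j_t(p))$ is a continuous injection of the compact space $[0,1]\times M$ into itself, so its image is closed and $(t,p)\mapsto j_t^{-1}(p)$ is continuous on the image. Hence $S_t(f)(p)$ is continuous in $(t,f,p)$ on each of the closed sets $\{p\in j_t(M)\}$ and $\{p\in\gamma_{t/2}\}$, which cover $[0,1]\times\overline H(M)\times M$. By (F3), $(t,f)\mapsto S_t(f)$ is continuous into $C(M,M)$. If $h\in H(M)$, then $S_t(h)$ maps each of $j_t(M)$, $\gamma_{t/2}$ and their intersection bijectively onto itself, so $S_t(h)\in H(M)$. If $h\in H_\partial(M)$, then $S_t(h)$ is the identity on $\gamma_{t/2}\supset\partial M$. The three inclusions follow by continuity of $S_t$. The last claim holds because $S_t(\mathrm{id})=\mathrm{id}$ for all $t$ and $[0,1]$ is compact.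
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:id} for $\overline H_\partial(M)$]
Apply Theorem~\ref{thm:C} with $P=\gamma_{1/2}$ and $A=\partial M$; here $A$ lies in the open set $\gamma(\partial M\times[0,\frac12))\subset P$, and $\overline{H_A}=\overline H_\partial(M)$. It gives $\delta_1>0$ and a contraction of $\overline{H_P}(\delta_1)$ to $\mathrm{id}$ in $\overline H_\partial(M)(\epsilon)$. Take $\delta$ from Lemma~\ref{lem:push} for $\epsilon_1=\min(\epsilon,\delta_1)$, and follow $S_t(f)$ by this contraction applied to $S_1(f)$.
\end{proof}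

For $\overline H(M)$ we apply the case without boundary, already proved, to $\partial M$. Let $\epsilon',\delta'>0$ and let $K^\partial_u:\overline H(\partial M)(\delta')\to\overline H(\partial M)(\epsilon')$ be a homotopy from the inclusion to the constant map $\mathrm{id}$. For $f\in\overline H(M)(\delta')$ put $g_u=K^\partial_u(f|_{\partial M})$, so that $g_0=f|_{\partial M}$ and $g_1=\mathrm{id}$, and define
\[
R_t(f)=S_1(f)\ \text{ on }j_1(M),\qquad R_t(f)(\gamma(y,s))=\gamma\bigl(g_{t(1-2s)}(y),s\bigr)\ \text{ for }0\le s\le\tfrac12.
\]
At $s=\frac12$ both rules give $\gamma(f(y),\frac12)$. On each of the two closed pieces the value is continuous in $(t,f,p)$, so $(t,f)\mapsto R_t(f)$ is continuous by (F3). Also $R_0=S_1$. On the collar, $R_t(f)$ applies a different near-homeomorphism of $\partial M$ on each level. To approximate it by a homeomorphism we must approximate the path $g_u$ by a \emph{path} of homeomorphisms, and this is where (T5) enters.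

\begin{lemma}\label{lem:untwist}
$R_t(f)\in\overline H(M)$ for all $t$, and $R_1(f)\in\overline H_\partial(M)$.
\end{lemma}

\begin{proof}
For $t=0$ this is in Lemma~\ref{lem:push}; fix $t>0$ and let $\mu>0$. By (T5) there is $\nu\in(0,\mu)$ such that the inclusion $H(\partial M)(\nu)\hookrightarrow H(\partial M)(\mu)$ is null-homotopic. So any two points of $H(\partial M)(\nu)$ are joined by a path in $H(\partial M)(\mu)$. If $h,h'\in H(\partial M)$ and $\rho(h,h')<\nu$, join $\mathrm{id}$ to $h'h^{-1}$ in this way and multiply on the right by $h$. By (F2) this gives a path in $H(\partial M)$ from $h$ to $h'$ that stays within $\mu$ of $h$.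

Choose $0=u_0<\dots<u_e=t$ such that $\rho(g_u,g_{u_i})<\nu/3$ for $u\in[u_i,u_{i+1}]$. Choose $h\in H(M)$ with $\rho(h,f)<\nu/3$ and put $h_0=h|_{\partial M}$. For $i\ge1$ choose $h_{u_i}\in H(\partial M)$ with $\rho(h_{u_i},g_{u_i})<\nu/3$, taking $h_1=\mathrm{id}$ if $t=1$. Consecutive $h_{u_i}$ are at distance less than $\nu$. Joining them as above gives a path $h_u$, $0\le u\le t$, in $H(\partial M)$ with
\[
\rho(h_u,g_u)\le\rho(h_u,h_{u_i})+\rho(h_{u_i},g_{u_i})+\rho(g_{u_i},g_u)<\mu+\tfrac23\nu<2\mu\qquad(u_i\le u\le u_{i+1}).
\]
Let $h^*=S_1(h)$ on $j_1(M)$ and $h^*\gamma(y,s)=\gamma(h_{t(1-2s)}(y),s)$ for $s\le\frac12$. The rules agree at $s=\frac12$, and $h^*$ maps $j_1(M)$ and each level $\gamma(\partial M\times\{s\})$, $s\le\frac12$, bijectively onto itself. So $h^*\in H(M)$, and $h^*\in H_\partial(M)$ if $t=1$. As $\mu\to0$, $h^*\to R_t(f)$: on $j_1(M)$ by continuity of $S_1$ at $f$, and on $\gamma_{1/2}$ by uniform continuity of $\gamma$.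
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:id} for $\overline H(M)$]
Let $\delta_1$ and $K^1_t$ be given by the case $\overline H_\partial(M)$ for $\epsilon$, and let $\epsilon_1=\min(\epsilon,\delta_1)$. Choose $\epsilon'>0$ such that $d(y,y')<\epsilon'$ implies $d(\gamma(y,s),\gamma(y',s))<\epsilon_1$ for all $s$. Take $\delta'$ and $K^\partial_u$ for this $\epsilon'$, and take $\delta\le\delta'$ from Lemma~\ref{lem:push} for $\epsilon_1$. For $f\in\overline H(M)(\delta)$ the maps $S_t(f)$ and $R_t(f)$ lie in $\overline H(M)(\epsilon_1)$, and $R_1(f)\in\overline H_\partial(M)(\delta_1)$. The concatenation of $S_t(f)$, $R_t(f)$ and $K^1_t(R_1(f))$ is the required homotopy.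
\end{proof}

\section{From the identity to an arbitrary point}\label{sec:final}

A near-homeomorphism $f_0$ need not be invertible, so we cannot translate it to the identity. We translate a nearby homeomorphism instead; by (F2) this costs nothing in the constants.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\epsilon>0$. Take $\delta_0\le\epsilon$ and $K_t:\mathcal G(\delta_0)\to\mathcal G(\epsilon/2)$ from Proposition~\ref{prop:id}, and put $\delta=\delta_0/2$; this number does not depend on $f_0$. Given $f_0\in\mathcal G$, choose $h$ in $H(M)$, respectively $H_\partial(M)$, with $\rho(f_0,h)<\delta_0/2$. If $f\in\mathcal G$ and $\rho(f,f_0)<\delta$, then $fh^{-1}\in\mathcal G$ and $\rho(fh^{-1},\mathrm{id})=\rho(f,h)<\delta_0$ by (F2). So $(t,f)\mapsto K_t(fh^{-1})h$ is defined and continuous on $[0,1]\times(B(f_0,\delta)\cap\mathcal G)$, with values in $\mathcal G$. It equals $f$ at $t=0$ and the constant $h$ at $t=1$, and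
\[
\rho\bigl(K_t(fh^{-1})h,f_0\bigr)\le\rho\bigl(K_t(fh^{-1}),\mathrm{id}\bigr)+\rho(h,f_0)<\tfrac\epsilon2+\tfrac\epsilon2=\epsilon.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $U$ be a neighborhood of $f_0$ in $\overline H(M)$. Choose $\epsilon>0$ with $B(f_0,\epsilon)\cap\overline H(M)\subset U$, take $\delta$ from Theorem~\ref{thm:B}, and let $V=B(f_0,\delta)\cap\overline H(M)$. Then $V\subset U$ and the inclusion is null-homotopic in $U$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{closure}
\emph{The closure of the space of homeomorphisms},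
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1974-195-00/\allowbreak S0002-9947-1974-0362375-0/\allowbreak S0002-9947-1974-0362375-0.pdf}

\bibitem{hirsch}
Hirsch, Ann. of Math. \textbf{73} (1961).

\end{thebibliography}
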